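# Exactly 2-to-1 maps and treelike continua

Throughout, a *map* is a continuous function, a *continuum* is a nonempty compact connected metric space, and a function is *$k$-to-1* if every point of its image has exactly $k$ preimages.

## 1. A stick wrapped around a circle

Take the unit circle $S^1\subset\mathbb C$ and a stick $[0,1]$, and glue the end $t=1$ of the stick to the point $1\in S^1$. The result $X$ is a lollipop, and it is a continuum. Define $f:X\to S^1$ to be the identity on the circle and $f(t)=e^{2\pi i t}$ on the stick. The two formulas agree at the glued point, so $f$ is continuous.

Count preimages. A point $e^{2\pi i t}$ with $0<t<1$ has one preimage on the circle and one on the stick, namely $t$. The point $1$ has the preimages $1\in S^1$ (which is also the end $t=1$ of the stick) and the free end $t=0$. So $f$ is exactly 2-to-1. It is not a covering map: near $1\in S^1$ both preimages of $e^{2\pi i t}$ run to the *same* point of $X$ as $t\to1^-$, and the other preimage $t=0$ of $1$ is abandoned by them.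

The circle is of course also a 2-to-1 image of the circle, under $z\mapsto z^2$. Both examples use the fact that one can go around $S^1$. What if the image has nothing to go around? With a disconnected domain there is nothing to discuss: two disjoint copies of $Y$ map exactly 2-to-1 onto $Y$. So we insist that the domain be connected, and ask whether a continuum can be mapped exactly 2-to-1 onto a continuum that is as close to a tree as we like. This problem comes from "The Structure Of (Exactly) 2-To-1 Maps On Metric Compacta".

## 2. Treelike continua, and a count of vertices and edges

**Definition.** A *tree* is a finite connected graph containing no simple closed curve. A continuum $Y$ is *treelike* if for every $\varepsilon>0$ there is a map of $Y$ onto a tree all of whose point preimages have diameter less than $\varepsilon$.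

Every tree is treelike, by the identity map. A treelike continuum need not be a tree. Let
$$S=\big(\{0\}\times[-1,1]\big)\cup\{(x,\sin(1/x)):0<x\le1\}.$$
Given $\varepsilon>0$, pick $0<a<\min(\varepsilon,1)$ with $\sin(1/a)=1$. Send $(x,y)\in S$ to $y$ if $x\le a$, and to $1+(x-a)$ if $x\ge a$. At $x=a$ both formulas give $1$, so this is a map of $S$ onto the arc $[-1,2-a]$. The preimage of a value $y\le1$ consists of points of height $y$ with first coordinate in $[0,a]$, so it has diameter at most $a<\varepsilon$. The preimage of a value above $1$ is one point. Hence $S$ is treelike.

**The graph case.** Let $X$ and $Y$ be finite graphs, and let $f:X\to Y$ be 2-to-1, such that the preimage of the vertex set of $Y$ is the vertex set of $X$ and $f$ takes each open edge of $X$ homeomorphically onto an open edge of $Y$. If $Y$ has $v$ vertices and $e$ edges, then $X$ has $2v$ vertices and $2e$ edges, so $\chi(X)=2\chi(Y)$. A connected finite graph has $\chi\le1$, and a tree has $\chi=1$. So if $Y$ is a tree then $\chi(X)=2$, and $X$ is not connected. For the lollipop and the circle both sides are $0$, and there is no obstruction.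

The count is no guide to the general case. It works equally well for $k$-to-1 maps with any $k\ge2$, since it gives $\chi(X)=k>1$. But for every $k>2$ continuous $k$-to-1 maps have been constructed from continua onto treelike continua. An argument that treats all $k\ge 2$ alike cannot decide the question; the number $2$ must enter seriously. Here is what we shall prove.

**Theorem 1.** Let $Y$ be a treelike continuum, $X$ a compact metric space, and $f:X\to Y$ a continuous exactly 2-to-1 surjection. Then $X$ is not connected.

So there is no exactly 2-to-1 map from a continuum onto a treelike continuum.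

We shall use several times this standard fact, for a locally compact Hausdorff space $L$: if $C\subset O\subset L$ with $C$ compact and $O$ open, there is a compact $K$ with
$$C\subset\operatorname{int}K\subset K\subset O. \tag{1}$$
For compact $K\subset L$ we write $\operatorname{Fr}K=K\setminus\operatorname{int}K$; it is closed in $K$, hence compact.

## 3. Splitting cocycles over a treelike continuum

Treelikeness enters the proof through one lemma only. It says that locally constant data on a closed subset of $Y$ have no monodromy. Note that it covers all closed subsets, although these need not be connected.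

**Lemma 2.** Let $Z$ be a closed subset of a treelike continuum $Y$, $G$ a discrete abelian group, $\{V_i\}$ a finite open cover of $Z$, and $\gamma_{ij}:V_i\cap V_j\to G$ locally constant functions, for all ordered pairs $(i,j)$, with $\gamma_{ij}+\gamma_{jk}=\gamma_{ik}$ on $V_i\cap V_j\cap V_k$. Then there are locally constant functions $\beta_i:V_i\to G$ with $\gamma_{ij}=\beta_i-\beta_j$ on $V_i\cap V_j$.

Such a family $(\gamma_{ij})$ is called a *cocycle*, and the lemma says it *splits*. Taking $i=j=k$ gives $\gamma_{ii}=0$, and then $k=i$ gives $\gamma_{ji}=-\gamma_{ij}$.

Two examples. Cover $[0,1]$ by two overlapping intervals $V_1,V_2$, each open in $[0,1]$. Their overlap is an interval, $\gamma_{12}$ is a constant $c$, and $\beta_1=c$, $\beta_2=0$ works. Cover $S^1$ by two open arcs whose intersection has two components, and let $\gamma_{12}$ be $1$ on one component and $0$ on the other (with $G=\mathbb Z$). A splitting would consist of constants $\beta_1,\beta_2$, since the arcs are connected, and then $\beta_1-\beta_2$ would be constant. So this cocycle does not split.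

*Proof of Lemma 2.* We may assume $Z\neq\emptyset$.

**Step 1: make everything uniform.** Each $z\in Z$ has an open neighborhood in $Z$ whose closure lies in some $V_i$. Finitely many of these neighborhoods cover $Z$; assign each to one such $i$, and let $F_i$ be the union of the closures assigned to $i$. Then $F_i\subset V_i$ is compact and the interiors of the $F_i$ in $Z$ cover $Z$. Now $\gamma_{ij}$ is locally constant on the compact metric set $F_i\cap F_j$. Applying the Lebesgue number lemma to the cover of $F_i\cap F_j$ by open sets on which $\gamma_{ij}$ is constant, for each of the finitely many pairs, and to the cover of $Z$ by the interiors of the $F_i$, we get $\delta>0$ such that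

* $\gamma_{ij}$ takes equal values at any two points of $F_i\cap F_j$ at distance $<\delta$, for all $i,j$;
* every subset of $Z$ of diameter $<\delta$ lies in some $F_i$.

**Step 2: bring in the tree.** Let $g:Y\to T$ be a map onto a tree with all fibers of diameter $<\delta$. There is $\eta>0$ such that every subset of $T$ of diameter $<\eta$ has $g$-preimage of diameter $<\delta$. Otherwise, for each $n$ there are $p_n,q_n\in Y$ with $d(g(p_n),g(q_n))<1/n$ and $d(p_n,q_n)>\delta-1/n$; passing to convergent subsequences gives $p,q$ with $g(p)=g(q)$ and $d(p,q)\ge\delta$, which is impossible. Subdivide $T$ so finely that the open star $\operatorname{ost}(v)$ of each vertex $v$ (the vertex together with the open edges at it) has diameter $<\eta$. Put $Z_v=Z\cap g^{-1}(\operatorname{ost}(v))$. The sets $Z_v$ are open in $Z$, cover $Z$, and have diameter $<\delta$, so we may choose $i(v)$ with $Z_v\subset F_{i(v)}$.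

**Step 3: split the cocycle on the tree.** Two distinct vertices have disjoint open stars unless they are adjacent, so $Z_v\cap Z_w=\emptyset$ for $v\ne w$ not adjacent. If $v,w$ are adjacent, then $Z_v\cap Z_w$ lies in $F_{i(v)}\cap F_{i(w)}$ and has diameter $<\delta$. Hence $\gamma_{i(v)i(w)}$ is constant on it. Call the value $g_{vw}$, putting $g_{vw}=0$ if the intersection is empty. Then $g_{wv}=-g_{vw}$. Since $T$ is a tree, there are $b_v\in G$ with
$$b_v-b_w=g_{vw}\quad\text{for all adjacent }v,w: \tag{2}$$
choose a root, put $b=0$ there, and move outward. Each new vertex is reached along exactly one edge, so no condition is ever imposed twice.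

**Step 4: return to the given cover.** Define
$$\beta_i(z)=\gamma_{i,i(v)}(z)+b_v\qquad(z\in V_i\cap Z_v). \tag{3}$$
This makes sense because $Z_v\subset V_{i(v)}$. If $z\in V_i\cap Z_v\cap Z_w$ with $v\ne w$, then $v,w$ are adjacent, and the two candidate values differ by
$$\big[\gamma_{i,i(v)}+b_v\big]-\big[\gamma_{i,i(w)}+b_w\big]=\gamma_{i(w),i(v)}+b_v-b_w=g_{wv}+g_{vw}=0.$$
So $\beta_i$ is well defined. It is locally constant on each of the open sets $V_i\cap Z_v$, which cover $V_i$. Finally, on $V_i\cap V_j\cap Z_v$ we have $\beta_i-\beta_j=\gamma_{i,i(v)}-\gamma_{j,i(v)}=\gamma_{ij}$. $\square$

We use the lemma in the following form. We have a space over $Z$ and look for a locally constant function *upstairs* whose differences within fibers are prescribed. If it exists locally over $Z$, it exists globally.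

**Corollary 3 (gluing).** Let $Z,G,\{V_i\}$ be as in Lemma 2, let $q:M\to Z$ be a continuous surjection from a compact space, and let $\varphi_i:q^{-1}(V_i)\to G$ be locally constant functions such that each $\varphi_i-\varphi_j$ is constant on each fiber of $q$ over $V_i\cap V_j$. Then there is a locally constant $\varphi:M\to G$ such that, for every $i$, $\varphi-\varphi_i$ is constant on each fiber of $q$ over $V_i$.

*Proof.* By hypothesis $\varphi_i-\varphi_j=\gamma_{ij}\circ q$ for a function $\gamma_{ij}:V_i\cap V_j\to G$. To see that $\gamma_{ij}$ is locally constant, note that $q$ is a closed map, since $M$ is compact and $Z$ is Hausdorff. Its restriction to the preimage of an open set $O$ is then a closed map onto $O$, hence a quotient map. With $O=V_i\cap V_j$, the set $\gamma_{ij}^{-1}(c)$ has open preimage $(\varphi_i-\varphi_j)^{-1}(c)$, so it is open. The cocycle identity is immediate. Take $\beta_i$ from Lemma 2. On overlaps $\varphi_i-\varphi_j=\beta_i\circ q-\beta_j\circ q$, so the functions $\varphi_i-\beta_i\circ q$ agree there and together define a locally constant $\varphi$ on $M$. Over $V_i$ we have $\varphi-\varphi_i=-\beta_i\circ q$, which is constant on fibers. $\square$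

## 4. The space of fibers, and coverings

Let $f:X\to Y$ be exactly 2-to-1 and onto, with $X$ compact metric. The natural first attack is to show that $f$ is a 2-fold covering and then split it. For this we make the set of fibers into a space. Put
$$D=\{(x,x')\in X\times X: f(x)=f(x'),\ x\ne x'\},\qquad s(x,x')=(x',x),\qquad L=D/s,$$
with quotient map $\pi:D\to L$, and let $\iota:L\to Y$ be $\iota(\{x,x'\})=f(x)$.

The set $D$ is an open subset (remove the diagonal) of the compact metric space $\{f(x)=f(x')\}$. So it is locally compact, separable metrizable and $\sigma$-compact. The map $\pi$ is open, because $\pi^{-1}(\pi(O))=O\cup s(O)$. Hence $L$ is locally compact, second countable and $\sigma$-compact: the images under $\pi$ of compact neighborhoods, of a countable base, and of a compact exhaustion do the job. It is Hausdorff. Indeed, given distinct orbits $\{p,sp\}$ and $\{r,sr\}$, choose disjoint open sets $O_1\supset\{p,sp\}$ and $O_2\supset\{r,sr\}$; then $O_1\cap s(O_1)$ and $O_2\cap s(O_2)$ are disjoint, open and $s$-invariant. Finally $\iota$ is continuous, since $(x,x')\mapsto f(x)$ is, and *it is a bijection because $f$ is exactly 2-to-1*. This is where the number $2$ matters: a point of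 $Y$ determines exactly one unordered pair of distinct points in its fiber.

For the lollipop, the fiber over $e^{2\pi i t}$, $0\le t<1$, pairs the circle point with the stick point $t$, and $L$ is $[0,1)$ with $\iota(t)=e^{2\pi i t}$. As $t\to1$ the pair runs into the diagonal and is lost.

If $L$ is compact, then $\iota$ is a homeomorphism, the two points of a fiber stay apart, and the covering idea works. The attack stops exactly where $L$ is not compact, as for the lollipop. But all of $L$ is not needed: a compact piece suffices, provided it is open.

**Lemma 4.** If $Y$ is treelike and $L$ has a nonempty compact open subset $C$, then $X$ is disconnected.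

*Proof.* We build a locally constant $\varphi:X\to\mathbb Z/2$ that separates the two points of a fiber exactly when the fiber belongs to $C$.

**Step 1: $\hat C=\pi^{-1}(C)$ is compact and open in $D$.** It is open by continuity. Points of $D$ have compact neighborhoods and $\pi$ is open, so finitely many sets $\pi(K_j)$ with $K_j\subset D$ compact cover $C$. Then $\hat C$ is a closed subset of the compact set $\bigcup_j(K_j\cup s(K_j))$. (It is closed because $C$ is.)

**Step 2: local functions near $\iota(C)$.** Let $y\in\iota(C)$ and $f^{-1}(y)=\{x,x'\}$; then $(x,x')\in\hat C$. Since $\hat C$ is open in $D$, there are disjoint open sets $U\ni x$, $U'\ni x'$ in $X$ with $(U\times U')\cap D\subset\hat C$. The set $\hat C\setminus(U\times U'\cup U'\times U)$ is compact, so its image under $(u,u')\mapsto f(u)$ is compact. This image does not contain $y$, because the only points of $\hat C$ over $y$ are $(x,x')$ and $(x',x)$. Since $f$ is closed, there is an open $V\ni y$ that misses this image and satisfies $f^{-1}(V)\subset U\cup U'$. Then for $y'\in V$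
$$y'\in\iota(C)\iff f^{-1}(y')\text{ has one point in }U\text{ and one in }U'. \tag{4}$$
Indeed, if $y'\in\iota(C)$, its pair lies in $\hat C$, and since $V$ misses the image above the pair lies in $U\times U'\cup U'\times U$. Conversely, a pair in $(U\times U')\cap D$ lies in $\hat C$. Let $\varphi_V:f^{-1}(V)\to\mathbb Z/2$ be $1$ on $U$ and $0$ on $U'$. It is locally constant, and by (4)
$$\varphi(u)-\varphi(u')=1_{\iota(C)}(y')\quad\text{whenever }f^{-1}(y')=\{u,u'\} \tag{5}$$
holds for $\varphi=\varphi_V$ and $y'\in V$. (If the fiber is not split by $U,U'$, both its points lie in the same one of the two sets, and both sides are $0$. If it is split, both sides are $1$, and the order of $u,u'$ is immaterial in $\mathbb Z/2$.)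

**Step 3: glue.** The set $\iota(C)$ is compact, so $V_0=Y\setminus\iota(C)$ is open, and $\varphi_{V_0}=0$ satisfies (5) over $V_0$. Finitely many of the sets $V$, together with $V_0$, cover $Y$. The difference of two functions satisfying (5) is constant on fibers. So Corollary 3, with $G=\mathbb Z/2$, $q=f$, $Z=Y$, gives a locally constant $\varphi:X\to\mathbb Z/2$ differing from each local function by something constant on fibers. Hence $\varphi$ satisfies (5) over all of $Y$. Since $C\ne\emptyset$, $\varphi$ takes both values, and $X$ is disconnected. $\square$

## 5. Continuous bijections onto treelike continua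

After Lemma 4 we may forget $X$ and $f$. Theorem 1 follows from the next statement about bijections.

**Theorem 5.** Let $Y$ be a treelike continuum, $L$ a locally compact, $\sigma$-compact Hausdorff space, and $\iota:L\to Y$ a continuous bijection. Then $L$ has a nonempty compact open subset.

For $Y=S^1$ and $L=[0,1)$ the conclusion fails, since $[0,1)$ is connected and not compact. For $Y=[0,1]$ here are two noncompact examples to keep at hand; both are topological sums, mapped to $[0,1]$ by inclusion of the pieces.

* **Example A.** $L=[0,\tfrac12)\sqcup[\tfrac12,1]$. The piece $[\tfrac12,1]$ is compact and open.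
* **Example B.** $L=\{0\}\sqcup\bigsqcup_{n\ge1}(\tfrac1{n+1},\tfrac1n]$. The pieces $(\tfrac1{n+1},\tfrac1n]$ are connected and noncompact, so the only nonempty compact open set is $\{0\}$.

A sensible approach is to peel. For nonempty closed $Z\subset Y$ put $L_Z=\iota^{-1}(Z)$, a closed subset of $L$, hence locally compact and $\sigma$-compact. We look for the points of $Z$ where compactness is lost.

**Definition.** $B(Z)$ is the set of $z\in Z$ such that for no compact $K\subset L_Z$ is $\iota(K)$ a neighborhood of $z$ in $Z$.

In Example A, $B([0,1])=\{\tfrac12\}$: a compact $K\subset L$ meets $[0,\tfrac12)$ in a compact set, so it misses all points slightly below $\tfrac12$. In Example B, $B([0,1])=\{0\}\cup\{\tfrac1n:n\ge2\}$. Indeed, for $n\ge2$ a compact set misses all points slightly above $\tfrac1n$, the point $0$ is a limit of these points (and $B$ is closed, see below), and every other point has a compact interval inside one piece as a neighborhood. For the circle with $L=[0,1)$, $B(S^1)=\{1\}$.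

**Lemma 6.** Let $Z\subset Y$ be nonempty and closed, and $B=B(Z)$. Then $B$ is closed, $B\ne Z$, and if $B=\emptyset$ then $L_Z$ is compact.

*Proof.* If $\iota(K)$ is a neighborhood of $z$ in $Z$, it is one for all nearby points too, so $Z\setminus B$ is open. Write $L_Z=\bigcup_nK_n$ with countably many compact $K_n$. Then $Z$ is the union of the closed sets $\iota(K_n)$, and by the Baire category theorem one of them has nonempty interior in $Z$; points of that interior are not in $B$. If $B=\emptyset$, finitely many sets $\iota(K)$ cover the compact $Z$. Since $\iota$ is injective, the corresponding sets $K$ cover $L_Z$. $\square$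

So we can pass from $Y$ to the smaller closed set $B(Y)$, then to $B(B(Y))$, and so on, and expect compact open sets to appear at the bottom. The trouble is the way back: a compact open subset of $L_{B}$ is in general not open in $L_Z$. For the circle, $B=\{1\}$ and $L_B=\{0\}$ is compact and open in itself, while $L=[0,1)$ has no nonempty compact open subset at all. Climbing back from $B$ to $Z$ must use treelikeness. The idea is to give each point of $B$ a *second* preimage, which restores compactness upstairs, and then to let Corollary 3 produce an integer-valued function that compares the two preimages.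

## 6. Doubling the bad set

Let $Z\subset Y$ be nonempty and closed, $B=B(Z)$, and put $M=L_Z\sqcup B$ as a set. Let $q:M\to Z$ be $\iota$ on $L_Z$ and the inclusion on $B$. Take as a basis for a topology on $M$ the open sets of $L_Z$ together with the sets
$$N(V,K)=(V\cap B)\sqcup\big(\iota^{-1}(V)\setminus K\big),\qquad V\subset Z\text{ open},\ K\subset L_Z\text{ compact}.$$
So a point of $L_Z$ near $b\in B$ in this topology is one whose image is near $b$ and which has left a large compact set. We have $N(V,K)\cap N(V',K')=N(V\cap V',K\cup K')$, and $N(V,K)$ meets an open subset of $L_Z$ in an open subset of $L_Z$. So this is indeed a basis. The set $L_Z$ is open in $M$ and carries its own topology, $N(V,K)\cap B=V\cap B$ shows that $B$ carries its own topology, and $q$ is a continuous surjection since $q^{-1}(V)=N(V,\emptyset)$.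

For $b\in B$ write $b_A=\iota^{-1}(b)\in L_Z$ and $b_B=b\in B\subset M$. Then $q^{-1}(b)=\{b_A,b_B\}$, and fibers of $q$ over $Z\setminus B$ are single points.

In Example A with $Z=[0,1]$, the space $M$ is $[0,\tfrac12]\sqcup[\tfrac12,1]$, where for $b=\tfrac12$ the point $b_B$ is the right end of the first piece and $b_A$ is the left end of the second. For the circle with $L=[0,1)$, $M$ is the arc $[0,1]$, with $b_A=0$ and $b_B=1$ over $b=1\in S^1$.

**Lemma 7.** $M$ is compact and Hausdorff, and $L_Z$ is dense in $M$.

*Proof.* **Hausdorff.** Points with different $q$-images are separated by sets $q^{-1}(V)$. Two distinct points with the same $q$-image are a point $x\in L_Z$ and a point of $B$. If $K$ is a compact neighborhood of $x$ in $L_Z$, they are separated by $\operatorname{int}K$ and $N(Z,K)$.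

**Compact.** Take a cover by basic open sets. Only members of the form $N(V,K)$ contain points of $B$, and $B$ is compact, so finitely many members $N(V_i,K_i)$ cover $B$. The compact set $Z\setminus\bigcup V_i$ misses $B$, so each of its points has a neighborhood $\iota(K')$ in $Z$ with $K'\subset L_Z$ compact; finitely many $\iota(K'_j)$ cover it. Let $x\in M$ lie in no $N(V_i,K_i)$. Then $x\in L_Z$. If $\iota(x)\in V_i$ for some $i$, then $x\in K_i$. Otherwise $\iota(x)\in\iota(K'_j)$ for some $j$, so $x\in K_j'$ by injectivity. Thus all uncovered points lie in the compact set $\bigcup K_i\cup\bigcup K'_j\subset L_Z$, which finitely many more members cover.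

**Dense.** We must see that $N(V,K)$ meets $L_Z$ if $b\in B\cap V$. By definition of $B$, $\iota(K)$ is not a neighborhood of $b$, so there is $v\in V\setminus\iota(K)$, and $\iota^{-1}(v)\in N(V,K)$. $\square$

## 7. Climbing from $B$ to $Z$

**Lemma 8.** Let $Z\subset Y$ be nonempty and closed in the treelike continuum $Y$, and let $B=B(Z)$. Suppose $L_B=\iota^{-1}(B)$ has a nonempty compact open subset $C$. Then there is a nonempty closed $Z'\subsetneq Z$ such that $L_{Z'}$ is open and closed in $L_Z$.

*Proof.* We look for a locally constant $h:M\to\mathbb Z$ with
$$h(b_B)-h(b_A)=\begin{cases}1,&b\in\iota(C),\\0,&b\in B\setminus\iota(C),\end{cases}\qquad\text{for all }b\in B. \tag{6}$$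
Once we have it, the set where $h$ is minimal will do.

**Step 1: local solutions of (6).** The set $L_B\setminus C$ is closed in $L_B$, hence in $L_Z$. By (1), applied in $L_Z$ to $C$ and the open set $L_Z\setminus(L_B\setminus C)$, there is a compact $K\subset L_Z$ with $C\subset\operatorname{int}K$ and $K\cap L_B=C$; interior and frontier are taken in $L_Z$. Put
$$V_1=Z\setminus\iota(\operatorname{Fr}K),\qquad V_0=Z\setminus\iota(C).$$
Both are open in $Z$, as complements of compact sets. They cover $Z$, since $C\cap\operatorname{Fr}K=\emptyset$ and $\iota$ is injective.

On $q^{-1}(V_0)$ let $h_0=0$. This satisfies (6) for $b\in B\cap V_0$, because such $b$ are not in $\iota(C)$.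

On $q^{-1}(V_1)$ let $h_1=0$ on $K\cap q^{-1}(V_1)$ and $h_1=1$ elsewhere. Since $\iota$ is injective, $K\cap q^{-1}(V_1)=K\setminus\operatorname{Fr}K=\operatorname{int}K$, which is open in $L_Z$ and hence in $M$. And $K$ is compact in the Hausdorff space $M$, so the complement of $K$ is open too. Thus $h_1$ is locally constant. For $b\in B\cap V_1$ we have $h_1(b_B)=1$ because $b_B\notin L_Z\supset K$, while $h_1(b_A)=0$ exactly when $b_A\in K\cap L_B=C$, that is, when $b\in\iota(C)$. So $h_1$ satisfies (6) for $b\in B\cap V_1$.

**Step 2: a global solution.** The function $h_1-h_0$ is constant on the fibers of $q$ over $V_0\cap V_1$: on two-point fibers by (6), and on one-point fibers trivially. The space $M$ is compact and $q$ is a continuous surjection, so Corollary 3 with $G=\mathbb Z$ gives a locally constant $h:M\to\mathbb Z$ such that $h-h_i$ is constant on fibers over $V_i$. Hence $h$ satisfies (6) for all $b\in B$.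

**Step 3: take the minimum.** Since $M$ is compact and nonempty, $h$ has a minimum $m$, and $W=h^{-1}(m)$ is nonempty, open and closed in $M$. If $b_B\in W$, then by (6) $h(b_A)\le h(b_B)=m$, so $b_A\in W$. Therefore nothing in $q(W)$ comes only from $B$:
$$Z':=q(W)=\iota(W\cap L_Z).$$
The set $Z'$ is nonempty, and closed because $W$ is compact. By injectivity of $\iota$, $L_{Z'}=W\cap L_Z$, which is open and closed in $L_Z$.

**Step 4: $Z'\ne Z$.** If $Z'=Z$, then $L_Z\subset W$. As $W$ is closed and $L_Z$ is dense in $M$, $W=M$ and $h$ is constant. But for $b\in\iota(C)$ we have $h(b_B)=h(b_A)+1$, and $C\neq\emptyset$. This is a contradiction. $\square$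

Let us see the lemma act. In Example A take $Z=[0,1]$ and $C=L_B=\{b_A\}$, $b=\tfrac12$. A solution of (6) is $h=1$ on $[0,\tfrac12]$ and $h=0$ on $[\tfrac12,1]$; the minimum picks $Z'=[\tfrac12,1]$, where $L_{Z'}$ is compact. For the circle, (6) asks for a locally constant $h$ on the connected space $M=[0,1]$ with $h(1)=h(0)+1$. There is none, although the local solutions $h_0,h_1$ exist.

Example B shows what the lemma does *not* give. Here $L_B$ is discrete; take $C=\{\tfrac12\}$. The space $M$ consists of the arcs $[\tfrac1{n+1},\tfrac1n]$, pairwise disjoint and converging to the point $0_B$, together with an isolated point $0_A$. The function $h$ equal to $1$ on $[\tfrac12,1]$ and to $0$ elsewhere solves (6): over $b=\tfrac12$ the point $b_B$ is the left end of $[\tfrac12,1]$ and $b_A$ is the right end of $[\tfrac13,\tfrac12]$, and over all other $b\in B$ the two values are $0$. The result is $Z'=[0,\tfrac12]$, and $L_{Z'}$ is not compact. The lemma only makes $Z$ smaller. But it does so by a piece that is open in $L_Z$, and this calls for a minimality argument.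

## 8. Minimal closed sets: the end of the proof

Let $\mathcal C$ be the family of all nonempty closed $Z\subset Y$ such that $L_Z$ has no nonempty compact subset that is open in $L_Z$. Theorem 5 says that $Y\notin\mathcal C$. To speak of minimal members we need the following.

**Lemma 9.** The intersection of a nonempty chain $\{Z_\xi\}\subset\mathcal C$ belongs to $\mathcal C$.

*Proof.* The set $Z_\infty=\bigcap_\xi Z_\xi$ is closed, and nonempty by compactness. Suppose $C\ne\emptyset$ is compact and open in $L_{Z_\infty}$. Then $L_{Z_\infty}\setminus C$ is closed in $L$, so by (1) there is a compact $K\subset L$ with $C\subset\operatorname{int}K$ and $K\cap L_{Z_\infty}=C$. Hence $\operatorname{Fr}K\cap L_{Z_\infty}\subset C\setminus\operatorname{int} K=\emptyset$; in other words, the chain of compact sets $\operatorname{Fr}K\cap L_{Z_\xi}$ has empty intersection. So one of them, $\operatorname{Fr}K\cap L_{Z_\xi}$, is empty. Then $K\cap L_{Z_\xi}=\operatorname{int}K\cap L_{Z_\xi}$ is compact, open in $L_{Z_\xi}$, and contains $C$. This contradicts $Z_\xi\in\mathcal C$. $\square$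

*Proof of Theorem 5.* Suppose $Y\in\mathcal C$. By Lemma 9 and Zorn's lemma, $\mathcal C$ has a member $Z$ that is minimal under inclusion. Let $B=B(Z)$.

If $B=\emptyset$, then by Lemma 6 $L_Z$ is compact. It is a nonempty compact open subset of itself, contrary to $Z\in\mathcal C$. So $B$ is nonempty, and by Lemma 6 it is a closed proper subset of $Z$. By minimality $B\notin\mathcal C$; that is, $L_B$ has a nonempty compact open subset. Lemma 8 gives a nonempty closed $Z'\subsetneq Z$ with $L_{Z'}$ open in $L_Z$. A compact open subset of $L_{Z'}$ is then also compact and open in $L_Z$, hence empty. So $Z'\in\mathcal C$, contradicting the minimality of $Z$. $\square$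

*Proof of Theorem 1.* The space $L$ of Section 4 is locally compact, $\sigma$-compact and Hausdorff, and $\iota:L\to Y$ is a continuous bijection. By Theorem 5, $L$ has a nonempty compact open subset. By Lemma 4, $X$ is disconnected. $\square$

## 9. Cohomology in place of treelikeness

Treelikeness was used only through Lemma 2, and Lemma 2 was applied only with $G=\mathbb Z/2$ on $Y$ (in Lemma 4) and with $G=\mathbb Z$ on closed subsets of $Y$ (in Lemma 8). This can be expressed in cohomology. All cohomology is Čech cohomology, which on compact metrizable spaces equals sheaf cohomology with constant coefficients. So a class in $\check H^1(Z;G)$ is represented by a cocycle $(\gamma_{ij})$ as in Lemma 2 on a finite open cover, and it is zero if and only if the cocycle splits after passing to some finite open refinement. We recall that $\check H^1(Z;\mathbb Z)=[Z,S^1]$ for compact metrizable $Z$, and that if $\dim Y\le1$ then $\check H^2(Y;\mathbb Z)$ and $\check H^2(Y,Z;\mathbb Z)$ vanish for closed $Z\subset Y$.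

**Theorem 10.** Let $Y$ be a continuum with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ (equivalently, $\dim Y\le1$ and every map $Y\to S^1$ is null-homotopic). Then $Y$ is not the image of a continuum under an exactly 2-to-1 map. The hypothesis is equivalent to: $\check H^1(Z;\mathbb Z)=0$ for every closed $Z\subset Y$.

*Proof.* **Step 1: the needed groups vanish.** For closed $Z\subset Y$ the sequence
$$\check H^1(Y;\mathbb Z)\to\check H^1(Z;\mathbb Z)\to\check H^2(Y,Z;\mathbb Z)$$
is exact with outer terms $0$, so $\check H^1(Z;\mathbb Z)=0$. The coefficient sequence $0\to\mathbb Z\xrightarrow{2}\mathbb Z\to\mathbb Z/2\to0$ gives the exact sequence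
$$\check H^1(Y;\mathbb Z)\to\check H^1(Y;\mathbb Z/2)\to\check H^2(Y;\mathbb Z)$$
with outer terms $0$, so $\check H^1(Y;\mathbb Z/2)=0$.

**Step 2: vanishing of $\check H^1(Z;G)$ implies the conclusion of Lemma 2 for $Z$ and $G$.** The point is to split the cocycle on the *given* cover. (This is the injectivity of $H^1$ of an open cover into sheaf $H^1$; see Godement, *Topologie algébrique et théorie des faisceaux*.) Let $(\gamma_{ij})$ be a cocycle on $\{V_i\}$. Since its class is zero, there are a finite open cover $\{Z_v\}$ of $Z$, indices $i(v)$ with $Z_v\subset V_{i(v)}$, and locally constant $b_v:Z_v\to G$ with $\gamma_{i(v)i(w)}=b_v-b_w$ on $Z_v\cap Z_w$. Define $\beta_i=\gamma_{i,i(v)}+b_v$ on $V_i\cap Z_v$, as in (3). On $V_i\cap Z_v\cap Z_w$ two such expressions differ by $\gamma_{i(w),i(v)}+b_v-b_w=0$. So $\beta_i$ is well defined and locally constant, and $\beta_i-\beta_j=\gamma_{i,i(v)}-\gamma_{j,i(v)}=\gamma_{ij}$.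

**Step 3: conclusion.** By Steps 1 and 2, Lemma 2, and with it Corollary 3, holds for $G=\mathbb Z/2$ on $Y$ and for $G=\mathbb Z$ on every closed subset of $Y$. The proofs in Sections 4 to 8 then apply verbatim, and show that the domain of an exactly 2-to-1 map onto $Y$ from a compact metric space is disconnected.

**Step 4: the equivalence.** One direction is Step 1. Conversely, let $\check H^1(Z;\mathbb Z)=[Z,S^1]=0$ for all closed $Z\subset Y$. Taking $Z=Y$ gives $\check H^1(Y;\mathbb Z)=0$. Every map from a closed $Z\subset Y$ to $S^1$ is null-homotopic, so it lifts to a map $Z\to\mathbb R$, which extends over $Y$ by Tietze's theorem. So every map $Z\to S^1$ extends over $Y$, and hence $\dim Y\le1$ (Hurewicz–Wallman, *Dimension Theory*, Thm VI.4). $\square$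

Theorem 10 contains Theorem 1: if $Y$ is treelike, Lemma 2 gives $\check H^1(Z;\mathbb Z)=0$ for all closed $Z\subset Y$. It is strictly more general, since Case and Chamberlin (Pacific J. Math. 10 (1960)) gave a one-dimensional continuum that is not treelike but all of whose maps to $S^1$ are inessential.

## 10. Which continua are 2-to-1 images

The lollipop of Section 1 consists of the circle, mapped identically, and a copy of $L=[0,1)$ attached where it fails to be compact. This construction is general and turns the proof into a criterion.

**Theorem 11.** For a continuum $Y$ the following are equivalent.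

(a) $Y$ is the image of a continuum under an exactly 2-to-1 map.

(b) Either $\check H^1(Y;\mathbb Z/2)\ne0$, or some nonempty closed $Z\subset Y$ is the image under a continuous bijection of a locally compact separable metrizable space $L_0$ having no nonempty compact open subset.

*Proof.* **(a) implies (b).** Let $f:X\to Y$ be the map and form $L$ as in Section 4. It is locally compact Hausdorff and second countable, hence separable metrizable. If $L$ has no nonempty compact open subset, take $Z=Y$ and $L_0=L$. Otherwise suppose $\check H^1(Y;\mathbb Z/2)=0$. The proof of Lemma 4 needs Lemma 2 only for $G=\mathbb Z/2$ on $Y$, which is available by Step 2 of the previous proof. So $X$ is disconnected, a contradiction.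

**(b) implies (a), first case: a covering.** Represent a nonzero class of $\check H^1(Y;\mathbb Z/2)$ by a cocycle $(\gamma_{ij})$ on a finite open cover $\{V_i\}$. Let $X$ be the quotient of $\bigsqcup_iV_i\times\mathbb Z/2$ obtained by identifying $(y,a)$ in the $j$-th piece with $(y,a+\gamma_{ij}(y))$ in the $i$-th piece, for $y\in V_i\cap V_j$. By the cocycle identity this is an equivalence relation, and $p:X\to Y$ is a 2-fold covering. The space $X$ is Hausdorff and second countable, and it is compact, being the image of $\bigsqcup F_i\times\mathbb Z/2$ for compact $F_i\subset V_i$ that cover $Y$. So $X$ is compact metrizable. A section of $p$ would be given on $V_i$ by a locally constant $\beta_i:V_i\to\mathbb Z/2$ with $\beta_i=\beta_j+\gamma_{ij}$ on overlaps; the cocycle would split and its class would be $0$. So $p$ has no section. Suppose $X=P\sqcup R$ with $P,R$ nonempty, open and closed. The map $p$ is open, being a covering, and closed, since $X$ is compact. As $Y$ is connected, $p(P)=p(R)=Y$. Every fiber has two points, so it has one in $P$ and one in $R$. Then $P\to Y$ is a continuous bijection of compacta, hence a homeomorphism, and its inverse is a section; contradiction. So $X$ is a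 continuum, and $p$ is exactly 2-to-1.

**(b) implies (a), second case: attaching $L$ to $Y$.** We first enlarge $L_0$ so that it maps onto all of $Y$. Put $L=L_0\sqcup(Y\setminus Z)$ (topological sum), with the obvious continuous bijection $\iota:L\to Y$. It is locally compact separable metrizable. Let $C\subset L$ be compact and open. Then $C\cap L_0$ is compact and open in $L_0$, hence empty. So $C$ is a compact open subset of $Y\setminus Z$, hence open and closed in $Y$. It misses $Z\neq\emptyset$, so $C=\emptyset$ since $Y$ is connected. Thus $L$ has no nonempty compact open subset.

Let $X=Y\sqcup L$ as a set, with basis the open sets of $L$ and the sets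
$$V\sqcup\big(\iota^{-1}(V)\setminus K\big),\qquad V\subset Y\text{ open},\ K\subset L\text{ compact},$$
and let $f:X\to Y$ be the identity on $Y$ and $\iota$ on $L$. As in Section 6 this is a basis, $L$ is open and carries its own topology, $Y$ carries its own topology, and $f$ is continuous. Clearly $f$ is exactly 2-to-1. The space $X$ is Hausdorff by the same argument as in Lemma 7: points with different $f$-images are separated by sets $f^{-1}(V)$, and $x\in L$ is separated from a point of $Y$ by $\operatorname{int}K$ and $Y\sqcup(L\setminus K)$, where $K$ is a compact neighborhood of $x$. It is compact: in a basic open cover, finitely many members $V_i\sqcup(\iota^{-1}(V_i)\setminus K_i)$ with $\bigcup V_i=Y$ cover $Y$ and leave uncovered only points of the compact set $\bigcup K_i\subset L$. It is second countable: take a countable base of $L$, and the sets $V\sqcup(\iota^{-1}(V)\setminus K_m)$ with $V$ from a countable base of $Y$ and $K_1\subset K_2\subset\cdots$ compact sets with $L=\bigcup_m\operatorname{int}K_m$; these suffice because every compact $K\subset L$ lies in some $K_m$. So $X$ is metrizable. Finally, if $X$ were separated into two nonempty open and closed parts, one part $P$ would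 miss the connected set $Y$. Then $P\subset L$ is compact and open in $L$, hence empty; contradiction. So $X$ is a continuum. $\square$

Two consequences show how sharp the theorems are.

**Simple closed curves.** *Every continuum containing a simple closed curve is a 2-to-1 image of a continuum.* In (b) let $Z$ be the curve and $L_0=[0,1)$, wrapped once around it. For $Y=S^1$ the construction gives back the lollipop: over a short arc away from the point $1$ the preimage in $[0,1)$ has compact closure in $[0,1)$, so $L$ accumulates on the circle only at $1$, and only as $t\to1$.

**The dyadic solenoid.** *In Theorem 10 the integral coefficients cannot be replaced by $\mathbb Z/2$.* Let $\mathbb Z_2$ be the $2$-adic integers and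
$$\Sigma=\mathbb Z_2\times[0,1]\,/\,(a,1)\sim(a+1,0).$$
For each $n$ the formula $[a,t]\mapsto (a\bmod 2^n)+t$ defines a map of $\Sigma$ onto the circle $\mathbb R/2^n\mathbb Z$, and these are compatible with the projections $\mathbb R/2^{n+1}\mathbb Z\to\mathbb R/2^n\mathbb Z$, which have degree $2$. Together they are injective: represent two points with $t,t'\in[0,1)$; equality of all images gives $t=t'$ modulo $1$, so $t=t'$, and then $a\equiv a'$ modulo every $2^n$. The image of $\Sigma$ in the inverse limit is compact, and dense because each coordinate map is onto. So $\Sigma$ is the inverse limit of circles under maps of degree $2$. Hence $\Sigma$ is a one-dimensional continuum, and by continuity of Čech cohomology $\check H^1(\Sigma;\mathbb Z)$ is the direct limit of $\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{2}\cdots$, which is $\mathbb Z[\tfrac12]$. With $\mathbb Z/2$ coefficients all maps of the direct system are $0$, so $\check H^1(\Sigma;\mathbb Z/2)=0$.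

The space $L_0=\mathbb Z_2\times[0,1)$ is locally compact separable metrizable and maps continuously and bijectively onto $\Sigma$. It has no nonempty compact open subset: such a set would meet some $\{a\}\times[0,1)$ in a nonempty open and closed subset, so it would contain this connected set as a closed subset, and $[0,1)$ is not compact. By Theorem 11, $\Sigma$ *is* a 2-to-1 image of a continuum, although $\check H^1(\Sigma;\mathbb Z/2)=0$. In the proof of Theorem 1 it is the function $h$ of Lemma 8 that cannot be built over $\Sigma$; that function had to be integer-valued because we took its minimum.
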